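\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\title{Smallest cutsets in partitionable graphs}

\begin{abstract}
A graph with $\alpha\omega+1$ vertices is partitionable if, after the removal of any vertex, the rest splits into $\alpha$ cliques of size $\omega$ and also into $\omega$ stable sets of size $\alpha$. Every cutset of such a graph has at least $2\omega-2$ vertices, and it was conjectured that a cutset of exactly this size consists of two disjoint $\omega$-cliques with one vertex removed from each. We give a counterexample with $13$ vertices, show that the conjecture holds for the parameters $(\alpha,\omega)$ if and only if $\alpha=2$ or $\omega=2$ or $\alpha=\omega=3$, and prove a structure theorem for all cutsets of size $2\omega-2$: their vertices are the edges of two subdivided trees. The trees of the conjectured cutsets are paths; our counterexamples with $\omega\ge4$ come from trees with a branch vertex.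
\end{abstract}

\section{The question and the results}

Let $\alpha,\omega\ge 2$ be integers. A graph $G=(V,E)$ with $n=\alpha\omega+1$ vertices is \emph{partitionable}, or an \emph{$(\alpha,\omega)$-graph}, if for every $v\in V$ the graph $G-v$ can be partitioned into $\alpha$ cliques of size $\omega$ and also into $\omega$ stable sets of size $\alpha$. Then $\omega$ is the maximum size of a clique: a clique with $\omega+1<n$ vertices would avoid some vertex $v$, and could not be covered by the $\omega$ stable sets partitioning $G-v$. In the same way $\alpha$ is the maximum size of a stable set. An \emph{$\omega$-clique} is a clique of size $\omega$. A set $C\subseteq V$ is a \emph{cutset} if $G-C$ is not connected, or $C=V$.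

An example to keep in mind is the following graph, which we call a \emph{web}. Let $V=\mathbb Z_n$ and join two distinct vertices when their circular distance is at most $\omega-1$. Any $\omega$ consecutive vertices form a clique. If $v$ is deleted, the remaining $\alpha\omega$ consecutive vertices split into $\alpha$ intervals of length $\omega$, and also into the $\omega$ stable sets $\{v+r+j\omega:0\le j<\alpha\}$, $1\le r\le\omega$ (the last element is followed by the first after $\omega+1$ steps). So the web is an $(\alpha,\omega)$-graph. Its smallest cutsets are easily found. Delete a set $C\ne V$. Two cyclically consecutive surviving vertices are adjacent unless at least $\omega-1$ vertices between them have been deleted. So if $C$ is a cutset, then at least two maximal runs of consecutive deleted vertices have length at least $\omega-1$. Thus $|C|\ge2\omega-2$, and equality means that $C$ consists of two runs of exactly $\omega-1$ vertices, with survivors on both arcs between them. (Any two such runs do form a cutset, and they exist because $n-(2\omega-2)\ge3$.)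 Add to each run the next vertex in clockwise order: we obtain two disjoint $\omega$-cliques $K\ni a$ and $L\ni b$ with $C=(K\setminus\{a\})\cup(L\setminus\{b\})$.

It is known that the bound is general: every partitionable graph is $(2\omega-2)$-connected. (A proof is included in Theorem~\ref{thm:bound} below.) As webs show, this is sharp. It is natural to guess that the shape of the extremal cutsets is general too.

\begin{conjecture}[\cite{conn}]
If $C$ is a cutset of cardinality $2\omega-2$ in a partitionable graph, then there are two disjoint $\omega$-cliques $K$ and $L$ and vertices $a\in K$, $b\in L$ such that $C=(K\setminus\{a\})\cup(L\setminus\{b\})$.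
\end{conjecture}

We say that the conjecture \emph{holds for $(\alpha,\omega)$} if it is true for all cutsets of size $2\omega-2$ in all $(\alpha,\omega)$-graphs. Note that $2\omega-2<n$, so such a cutset is never $V$.

\begin{theorem}\label{thm:thirteen}
There is a $(3,4)$-graph with a vertex $v$ of degree $6=2\omega-2$ whose neighborhood $C$ contains three pairwise non-adjacent vertices. So $C$ is a cutset of size $2\omega-2$ that is not a union of two cliques, and the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:range}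
The conjecture holds for $(\alpha,\omega)$ if and only if $\alpha=2$, or $\omega=2$, or $\alpha=\omega=3$. Moreover, for all $\alpha\ge3$ and $\omega\ge4$ there is an $(\alpha,\omega)$-graph with a vertex $v$ of degree $2\omega-2$ such that $N(v)$ is a cutset containing a stable set of size $\min(\alpha,\omega-1)$. Hence $N(v)$ is not a union of fewer than $\min(\alpha,\omega-1)$ cliques.
\end{theorem}

What survives in general is the lower bound, in a slightly stronger form, and a description of the case of equality.

\begin{theorem}\label{thm:bound}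
If $C\ne V$ is a cutset of an $(\alpha,\omega)$-graph and $C$ contains exactly $N_0$ $\omega$-cliques, then $|C|\ge2\omega-2+N_0$.
\end{theorem}

The condition $C\neq V$ is needed, since $V$ contains all $\omega$-cliques, and there are $n$ of them (Proposition~\ref{prop:facts}). The structure theorem for $|C|=2\omega-2$ is Theorem~\ref{thm:structure}. It takes two trees with $a$ and $b$ vertices, $a+b=\omega+1$, subdivides each edge once, and identifies $C$ with the set of the resulting $2\omega-2$ edges, in such a way that edges with a common end are non-adjacent vertices of $G$.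

Section~\ref{sec:thirteen} proves Theorem~\ref{thm:thirteen} by a direct check and shows the trees in that example. Section~\ref{sec:duality} recalls the linear algebra of partitionable graphs. Section~\ref{sec:bound} proves Theorem~\ref{thm:bound} by a rank argument, and Section~\ref{sec:structure} analyzes equality. Section~\ref{sec:construction} constructs counterexamples from trees that consist of several paths with a common end, and Section~\ref{sec:small} proves the conjecture for the remaining parameters.

\section{A counterexample with 13 vertices}\label{sec:thirteen}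

Indices are in $\mathbb Z_3=\{1,2,3\}$. Let $V=\{v\}\cup\{x_i,y_i,a_i,b_i:i\in\mathbb Z_3\}$; then $|V|=13=3\cdot4+1$. Adjacency is given as follows.
\begin{center}
\begin{tabular}{ll@{\qquad\qquad}ll}
$v\,x_i,\ v\,y_i$ & always & $x_i\,a_j$ & iff $j\ne i$\\
$v\,a_i,\ v\,b_i$ & never & $x_i\,b_j$ & iff $j\ne i-1$\\
$x_i\,x_j$ ($i\ne j$) & never & $y_i\,a_j$ & iff $j=i-1$\\
$y_i\,y_j,\ a_i\,a_j,\ b_i\,b_j$ ($i\neq j$) & always & $y_i\,b_j$ & iff $j=i+1$\\
$x_i\,y_j$ & iff $j\ne i$ & $a_i\,b_j$ & iff $j\neq i$
\end{tabular}
\end{center}

\begin{proof}[Proof of Theorem~\ref{thm:thirteen}]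
The following sets are cliques:
\begin{gather*}
Q=\{v,y_1,y_2,y_3\},\qquad L_i=\{v,x_i,y_{i+1},y_{i-1}\},\qquad A_i=\{x_i,a_{i-1},a_{i+1},b_i\},\\
B_i=\{x_i,a_{i-1},b_i,b_{i+1}\},\qquad D_i=\{x_i,y_{i-1},a_{i+1},b_i\}.
\end{gather*}
For $Q$, $L_i$, $A_i$ this is read off at once. In $B_i$ the indices $i,i+1$ of the $b$'s differ from $i-1$. In $D_i$ the pairs $y_{i-1}a_{i+1}$ and $y_{i-1}b_i$ are edges since $i+1=(i-1)-1$ and $i=(i-1)+1$. The following sets are stable:
\begin{gather*}
X=\{x_1,x_2,x_3\},\qquad Y_i=\{y_i,a_i,b_i\},\qquad Z_i=\{x_i,y_i,b_{i-1}\},\\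
W_i=\{x_i,y_i,a_i\},\qquad U_i=\{v,a_i,b_i\}.
\end{gather*}
(For $y_ib_{i-1}$ note that $i-1\ne i+1$.) The required partitions are these.
\begin{center}
\begin{tabular}{c|l|l}
removed & 3 cliques of size 4 & 4 stable sets of size 3\\ \hline
$v$ & $D_1,\ D_2,\ D_3$ & $X,\ Y_1,\ Y_2,\ Y_3$\\
$x_i$ & $Q,\ A_{i+1},\ B_{i-1}$ & $Y_i,\ Z_{i-1},\ W_{i+1},\ U_{i-1}$\\
$y_i$ & $L_i,\ A_{i+1},\ B_{i-1}$ & $X,\ Y_{i+1},\ Y_{i-1},\ U_i$\\
$a_i$ & $L_i,\ B_{i-1},\ D_{i+1}$ & $Z_i,\ Z_{i+1},\ W_{i-1},\ U_{i+1}$\\
$b_i$ & $L_i,\ A_{i-1},\ D_{i+1}$ & $Z_{i-1},\ W_{i+1},\ W_i,\ U_{i-1}$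
\end{tabular}
\end{center}
To check a row, verify that each of the $12$ remaining vertices occurs once, using
\begin{gather*}
A_{i+1}=\{x_{i+1},a_i,a_{i-1},b_{i+1}\},\quad A_{i-1}=\{x_{i-1},a_{i+1},a_i,b_{i-1}\},\quad
B_{i-1}=\{x_{i-1},a_{i+1},b_{i-1},b_i\},\\
D_{i+1}=\{x_{i+1},y_i,a_{i-1},b_{i+1}\},\quad Z_{i-1}=\{x_{i-1},y_{i-1},b_{i+1}\},\quad Z_{i+1}=\{x_{i+1},y_{i+1},b_i\}.
\end{gather*}
So $G$ is a $(3,4)$-graph. Let $C=N(v)=\{x_1,x_2,x_3,y_1,y_2,y_3\}$, so that $|C|=6=2\omega-2$. In $G-C$ the vertex $v$ is isolated and the six vertices $a_i,b_i$ remain, so $C$ is a cutset. The set $\{x_1,x_2,x_3\}\subseteq C$ is stable, while a union of two cliques contains no three pairwise non-adjacent vertices.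
\end{proof}

\paragraph{The tree in the example.} What is special about this neighborhood? Put $V_1=\{v\}$ and let $V_2$ be the set of all $a_i$ and $b_i$. For $w\in C$, split the clique partition of $G-w$ in the table into the clique containing $v$ and the remaining cliques, all of which meet $V_2$:
\[
x_i\ \mapsto\ \bigl(Q,\ \{A_{i+1},B_{i-1}\}\bigr),\qquad
y_i\ \mapsto\ \bigl(L_i,\ \{A_{i+1},B_{i-1}\}\bigr).
\]
Call this pair the code of $w$. Regard the four cliques $Q,L_1,L_2,L_3$ at $v$ as left vertices and the three families $r_i=\{A_{i+1},B_{i-1}\}$, together with the family $r_4=\{D_1,D_2,D_3\}$ that occurs for $G-v$, as right vertices. Draw each $w\in C$ as an edge joining the two parts of its code. The result (Figure~\ref{fig:spider}) is a star with three edges, each subdivided once, plus an isolated right vertex. The three edges $x_i$ meet at $Q$. Edges with a common end are non-adjacent vertices of $G$, so a branch vertex of the tree is an obstruction to covering $C$ by two cliques. Moreover, the tree remembers which vertices of $C$ the cliques contain: for instance,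 the vertices of $C$ in $Q$ are exactly the edges $y_i$, those whose left end is farther from $Q$ than their right end.

Section~\ref{sec:structure} shows that every cutset of size $2\omega-2$ in a partitionable graph has such a code.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\fill (0,0) circle (2pt) node[above right] {$Q$};
\foreach \ang/\i in {90/1,210/2,330/3} {
  \draw (0,0) -- node[fill=white,inner sep=1pt] {$x_\i$} (\ang:1.1) -- node[fill=white,inner sep=1pt] {$y_\i$} (\ang:2.2);
  \fill (\ang:2.2) circle (2pt);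
  \draw[fill=white] (\ang:1.1) circle (2pt);
}
\node[right] at (90:2.2) {$L_1$}; \node[left] at (210:2.2) {$L_2$}; \node[right] at (330:2.2) {$L_3$};
\node[right] at (90:1.1) {$\,r_1$}; \node[above left] at (210:1.1) {$r_2$}; \node[above right] at (330:1.1) {$r_3$};
\draw[fill=white] (3.3,0.5) circle (2pt) node[right] {$\,r_4$};
\end{tikzpicture}
\caption{The cutset $C=N(v)$ of the 13-vertex graph as the edge set of a forest with two components. Black vertices are the four cliques containing $v$; white vertices are families of cliques avoiding $v$. Each edge is a vertex $w\in C$, and its two ends together form the clique partition of $G-w$. Edges with a common end are non-adjacent in $G$.}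
\label{fig:spider}
\end{figure}

\section{Cliques and stable sets: the matrix equations}\label{sec:duality}

Throughout, $I$ is the identity matrix, $J$ an all-ones matrix, $\mathbf 1$ an all-ones vector and $e_u$ a unit vector; $\mathbf 1_X$ is the incidence vector of a set $X$, and $[\,\cdot\,]$ is $1$ if the statement inside is true and $0$ otherwise. The matrix $J-I$ of order $n\ge2$ has eigenvalues $n-1$ and $-1$ and so is nonsingular.

Partitionable graphs can be encoded by two lists of sets. The lemma below goes from such lists to a graph, in which the sets become the \emph{vertices} and the points give the cliques and stable sets. The first part of the lemma yields the standard facts in Proposition~\ref{prop:facts}; the second part is the tool for the construction in Section~\ref{sec:construction}.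

\begin{lemma}\label{lem:sets}
Let $\alpha,\omega\ge2$ and $n=\alpha\omega+1$. Let $P$ be an $n$-set, let $F_1,\dots,F_n\subseteq P$ have size $\omega$, let $T_1,\dots,T_n\subseteq P$ have size $\alpha$, and suppose that $|F_i\cap T_j|=1-[i=j]$ for all $i,j$. Let $A$ and $B$ be the matrices whose rows are the incidence vectors of the $F_i$ and of the $T_i$. Then $A$ and $B$ are nonsingular, every $p\in P$ lies in exactly $\omega$ of the $F_i$ and in exactly $\alpha$ of the $T_i$, and $B^TA=J-I$.

Let $\Delta$ be the graph on $\{1,\dots,n\}$ in which distinct $i,j$ are adjacent if and only if $F_i\cap F_j\ne\emptyset$. For $p\in P$ put $c_p=\{i:p\in F_i\}$ and $s_p=\{i:p\in T_i\}$. Then $\Delta$ is an $(\alpha,\omega)$-graph, each $s_p$ is stable in $\Delta$, and the $\omega$-cliques of $\Delta$ are exactly the sets $c_p$.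
\end{lemma}

\begin{proof}
The hypotheses say $AB^T=J-I$, $AJ=\omega J$ and $BJ=\alpha J$. Since $J-I$ is nonsingular, so are $A$ and $B$. From $A(\frac1\omega J-B^T)=J-(J-I)=I$ we get $(\frac1\omega J-B^T)A=I$, that is,
\[
B^TA=\tfrac1\omega\mathbf 1a^T-I,\qquad a^T=\mathbf 1^TA .
\]
The transposed hypothesis $BA^T=J-I$ gives in the same way $A^TB=\frac1\alpha\mathbf 1b^T-I$ with $b^T=\mathbf 1^TB$, or $B^TA=\frac1\alpha b\mathbf 1^T-I$. Comparing entries, $a_q/\omega=b_p/\alpha$ for all $p,q$, so $a$ and $b$ are constant vectors. Since $\sum_q a_q=n\omega$ and $\sum_p b_p=n\alpha$, all $a_q=\omega$ and all $b_p=\alpha$, and $B^TA=J-I$. In terms of the sets $c_p,s_p$: $|c_p|=\omega$, $|s_p|=\alpha$ and $|s_p\cap c_q|=1-[p=q]$.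

Each $c_p$ is a clique of $\Delta$, since the sets $F_i$, $i\in c_p$, share the point $p$. If two distinct $i,j\in s_p$ were adjacent, there would be a point $q\in F_i\cap F_j$ and then $|s_p\cap c_q|\ge2$, a contradiction. So $s_p$ is stable. Fix a vertex $i$. A vertex $j$ lies in exactly $|F_i\cap T_j|=1-[i=j]$ of the $\omega$ sets $s_p$, $p\in F_i$, and in exactly $|T_i\cap F_j|=1-[i=j]$ of the $\alpha$ sets $c_p$, $p\in T_i$. So these are the required partitions of $\Delta-i$.

Finally, let $D$ be an $\omega$-clique of $\Delta$. Then $|s_p\cap D|\le1$ for all $p$, and $\sum_p|s_p\cap D|=\sum_{i\in D}|T_i|=\alpha\omega=n-1$. So there is exactly one $p_0$ with $s_{p_0}\cap D=\emptyset$. Hence $B^T\mathbf 1_D=\mathbf 1-e_{p_0}=B^T\mathbf 1_{c_{p_0}}$, and $D=c_{p_0}$ because $B$ is nonsingular.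
\end{proof}

\begin{proposition}[Padberg; Bland--Huang--Trotter]\label{prop:facts}
An $(\alpha,\omega)$-graph $G$ has exactly $n$ $\omega$-cliques $K_1,\dots,K_n$ and exactly $n$ stable sets $S_1,\dots,S_n$ of size $\alpha$, and they can be indexed so that $|K_i\cap S_j|=1-[i=j]$. Every vertex is in exactly $\omega$ of the $K_i$ and in exactly $\alpha$ of the $S_i$.
\end{proposition}

\begin{proof}
Fix a stable set $S$ of size $\alpha$. For each $s\in S$ take a partition of $G-s$ into $\omega$ stable sets of size $\alpha$. Together with $S$ these sets form a list $S_1,\dots,S_n$ with $\alpha\omega+1=n$ entries. A vertex outside $S$ is covered once by each of the $\alpha$ partitions; a vertex of $S$ is covered by $\alpha-1$ of them and by $S$. So every vertex is covered exactly $\alpha$ times.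

Given $i$, pick $u\in S_i$. The $\alpha-1$ vertices of $S_i\setminus\{u\}$ lie in at most $\alpha-1$ of the $\alpha$ cliques partitioning $G-u$, so one of these cliques, which we call $K_i$, misses $S_i$. On the other hand, for every $\omega$-clique $K$ we have $|K\cap S_j|\le1$ and $\sum_j|K\cap S_j|=\alpha\omega=n-1$, so $K$ misses exactly one entry $S_j$ of the list. Hence $|K_i\cap S_j|=1-[i=j]$, and Lemma~\ref{lem:sets} applies to $F_i=K_i$, $T_i=S_i$, $P=V$. It gives the last statement and shows that the incidence matrices $A$ (rows $K_i$) and $B$ (rows $S_i$) are nonsingular; in particular the $K_i$ are distinct, and so are the $S_i$.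

If an $\omega$-clique $K$ misses $S_i$, then $B\mathbf 1_K=\mathbf 1-e_i=B\mathbf 1_{K_i}$, so $K=K_i$. If $S'$ is a stable set of size $\alpha$, then $|K_i\cap S'|\le 1$ and $\sum_i|K_i\cap S'|=\omega\alpha=n-1$, so $S'$ misses exactly one $K_j$; then $A\mathbf 1_{S'}=A\mathbf 1_{S_j}$ and $S'=S_j$. So the lists are complete.
\end{proof}

We keep the notation $K_i,S_i,A,B$. We use two consequences of $AB^T=B^TA=J-I$ and $AJ=\omega J$. First,
\begin{equation}\label{eq:inverse}
A^{-1}=\tfrac1\omega J-B^T .
\end{equation}
Second, $(B^TA)_{uw}$ is the number of $i$ with $u\in S_i$ and $w\in K_i$. So for every vertex $u$,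
\[
\mathcal C(u)=\{K_i:u\in S_i\}\quad\text{is a partition of } V\setminus\{u\}\text{ into }\omega\text{-cliques}.
\]
It is the only one, because the equation $A^Tx=\mathbf 1-e_u$ has a unique solution. In particular, the clique partitions in the table of Section~\ref{sec:thirteen} are the partitions $\mathcal C(u)$ of that graph.

\section{The lower bound}\label{sec:bound}

Let $C\ne V$ be a cutset of the $(\alpha,\omega)$-graph $G$, and write $V\setminus C=V_1\sqcup V_2$ with $V_1,V_2\ne\emptyset$ and no edges between $V_1$ and $V_2$. A clique cannot meet both $V_1$ and $V_2$. For $s=1,2$ let $\mathcal K_s$ be the set of indices $i$ with $K_i\cap V_s\neq\emptyset$, and $N_s=|\mathcal K_s|$; let $N_0$ be the number of $\omega$-cliques contained in $C$. Then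
\begin{equation}\label{eq:count}
N_0+N_1+N_2=n=|V_1|+|V_2|+|C| .
\end{equation}
So it suffices to show that the $\omega$-cliques meeting $V_s$ outnumber the vertices of $V_s$ by at least $\omega-1$. The point is that this excess is the rank of a matrix, and that a lower bound for the rank is visible on a single clique of the other side.

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
Let $D=A^{-1}$, with rows indexed by $V$ and columns by the indices $i$; by \eqref{eq:inverse} its entries are $D_{ui}=\frac1\omega-[u\in S_i]$. Let $D_1=D[V_2\cup C,\mathcal K_1]$ be the submatrix with the indicated rows and columns.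

\emph{The rank of $D_1$ is $N_1-|V_1|$.} Extend $x\in\mathbb R^{\mathcal K_1}$ by zeros. Then $D_1x=0$ means that $y=Dx$ is supported on $V_1$. Conversely, if $y$ is any vector supported on $V_1$, then $x=Ay$ has entries $x_i=\sum_{u\in K_i}y_u$, which vanish unless $K_i$ meets $V_1$, so $x$ is supported on $\mathcal K_1$. Hence $x\mapsto Dx$ identifies $\ker D_1$ with $\mathbb R^{V_1}$, and $\operatorname{rank}D_1=N_1-|V_1|$.

\emph{The rank of $D_1$ is at least $\omega-1$.} Since $V_2\ne\emptyset$ and every vertex lies in an $\omega$-clique, we can pick $l\in\mathcal K_2$; put $K=K_l\subseteq V_2\cup C$. For $i\in\mathcal K_1$ we have $i\ne l$, so $S_i$ meets $K$ in exactly one vertex $u$, and column $i$ of $D_1$ restricted to $K$ is $\frac1\omega\mathbf 1-e_u$. Every $u\in K$ occurs here: since $u\notin V_1$, the partition $\mathcal C(u)$ covers the nonempty set $V_1$, so some member $K_i$ of it meets $V_1$, which means $i\in\mathcal K_1$ and $u\in S_i$. The $\omega$ vectors $\frac1\omega\mathbf 1-e_u$ ($u\in K$) are orthogonal to $\mathbf 1$, and their differences span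 $\mathbf 1^\perp\subset\mathbb R^K$, a space of dimension $\omega-1$.

So $N_1-|V_1|\ge\omega-1$, and by symmetry $N_2-|V_2|\ge\omega-1$. Adding and using \eqref{eq:count} gives $|C|-N_0\ge2\omega-2$.
\end{proof}

\section{The structure of cutsets of size \texorpdfstring{$2\omega-2$}{2 omega - 2}}\label{sec:structure}

If $|C|=2\omega-2$, then the rank in the preceding proof is as small as possible. This forces the partitions $\mathcal C(w)$, $w\in C$, to be composed of only $\omega$ different families on each side, and $C$ becomes the edge set of a bipartite graph as in Section~\ref{sec:thirteen}. In the theorem below, for an edge of a tree and a vertex $h$ of the tree, one end of the edge is \emph{farther} from $h$ than the other end; ``farther'' always refers to this comparison.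

\begin{theorem}\label{thm:structure}
Let $C$ be a cutset of size $2\omega-2$ in an $(\alpha,\omega)$-graph $G$, and let $V_1,V_2,\mathcal K_s,N_s,N_0$ be as in Section~\ref{sec:bound}. Then $N_0=0$, $N_s=|V_s|+\omega-1$ for $s=1,2$, and the following hold.
\begin{enumerate}
\item[(i)] The set $V_2\cup C$ has a partition into stable sets $T_1,\dots,T_\omega$, each meeting every $K_l$, $l\in\mathcal K_2$, exactly once. The set $V_1\cup C$ has a partition into stable sets $T'_1,\dots,T'_\omega$, each meeting every $K_l$, $l\in\mathcal K_1$, exactly once. The $\omega$-cliques meeting $V_1$ are partitioned into families $\mathcal P_1,\dots,\mathcal P_\omega$ such that for all $u\in T_j$ the members of $\mathcal C(u)$ meeting $V_1$ are exactly those of $\mathcal P_j$. The $\omega$-cliques meeting $V_2$ are partitioned into families $\mathcal Q_1,\dots,\mathcal Q_\omega$ such that for all $u\in T'_k$ the members of $\mathcal C(u)$ meeting $V_2$ are exactly those of $\mathcal Q_k$. So $\bigcup\mathcal P_j=V_1\sqcup C_j$ with $C_j\subseteq C\setminus T_j$, and $\bigcup\mathcal Q_k=V_2\sqcup D_k$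 with $D_k\subseteq C\setminus T'_k$.
\item[(ii)] Let $H$ be the bipartite graph with left vertices $\ell_1,\dots,\ell_\omega$, right vertices $r_1,\dots,r_\omega$, and one edge $\ell_jr_k$ for each $w\in C\cap T_j\cap T'_k$. Then $H$ is a simple forest with exactly two components $H_1,H_2$. Edges of $H$ sharing an end are non-adjacent vertices of $G$.
\item[(iii)] With suitable naming, $H_1$ arises from a tree $\Theta_1$ on its left vertices, and $H_2$ from a tree $\Theta_2$ on its right vertices, by subdividing each edge once. With $a=|\Theta_1|$ and $b=|\Theta_2|$ the numbers of vertices of these trees, $a,b\ge1$ and $a+b=\omega+1$.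
\item[(iv)] With this naming, identify $C$ with $E(H)$.
\begin{itemize}
\item If $\ell_j\in H_1$, then $C_j$ consists of $E(H_2)$ and the edges of $H_1$ whose left end is farther from $\ell_j$.
\item If $\ell_j\in H_2$, then $C_j$ consists of the edges of $H_2$ whose left end is farther from $\ell_j$.
\item If $r_k\in H_1$, then $D_k$ consists of the edges of $H_1$ whose right end is farther from $r_k$.
\item If $r_k\in H_2$, then $D_k$ consists of $E(H_1)$ and the edges of $H_2$ whose right end is farther from $r_k$.
\end{itemize}
Moreover $|V_1|\equiv a+1$ and $|V_2|\equiv b+1\pmod\omega$.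
\end{enumerate}
\end{theorem}

Exchanging $V_1$ and $V_2$ exchanges left and right, $C_j$ and $D_k$, $H_1$ and $H_2$, and $a$ and $b$; all statements are invariant. In the example of Section~\ref{sec:thirteen}, $V_1=\{v\}$, $a=4$, $b=1$, $\Theta_1$ is a star with three edges and $\Theta_2$ is the single vertex $r_4$.

\begin{proof}
\textbf{Step 1: the families.} Equality must hold throughout the proof of Theorem~\ref{thm:bound}, so $N_0=0$, $N_s=|V_s|+\omega-1$ and $\operatorname{rank}D_1=\omega-1$. With $K=K_l$, $l\in\mathcal K_2$, as in that proof, restriction to $K$ maps the column space of $D_1$ onto $\mathbf 1^\perp\subset\mathbb R^K$. Both spaces now have dimension $\omega-1$, so this restriction is injective. Hence column $i$ of $D_1$ is determined by its restriction to $K$, that is, by the vertex in $S_i\cap K$. Since column $i$ records the set $S_i\cap(V_2\cup C)$, there are exactly $\omega$ distinct sets of this form, $i\in\mathcal K_1$, one for each vertex of $K$. Call them $T_1,\dots,T_\omega$. The $\omega$ distinct columns sum to $\mathbf 1-\mathbf 1=0$ on $K$,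 hence to $0$ on all of $V_2\cup C$. So $\sum_j(\frac1\omega-[u\in T_j])=0$ for each $u\in V_2\cup C$, which says that $u$ is in exactly one $T_j$. The $T_j$ are stable, and each meets every $K_{l'}$, $l'\in\mathcal K_2$, exactly once, because $T_j=S_i\cap(V_2\cup C)$ with $i\in\mathcal K_1$, so that $i\ne l'$, and $K_{l'}\subseteq V_2\cup C$.

Let $\mathcal P_j=\{K_i:i\in\mathcal K_1,\ S_i\cap(V_2\cup C)=T_j\}$. For $u\in T_j$ and $i\in\mathcal K_1$ we have $u\in S_i$ if and only if $K_i\in\mathcal P_j$. So $\mathcal P_j$ consists of the members of $\mathcal C(u)$ meeting $V_1$. These are disjoint cliques in $V_1\cup C$ that cover $V_1$ and not $u$. Since this is true for every $u\in T_j$, they cover no vertex of $T_j$. The other side is symmetric, and (i) is proved.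

\textbf{Step 2: the forest.} Every $w\in C$ lies in exactly one $T_j$ and one $T'_k$, so $H$ has $2\omega-2$ edges, counted with multiplicity, on $2\omega$ vertices. Let $w\in C\cap T_j\cap T'_k$. As $N_0=0$, every member of $\mathcal C(w)$ meets $V_1$ or $V_2$, so $\mathcal C(w)=\mathcal P_j\cup\mathcal Q_k$, and comparing what these families cover inside $C$ gives
\begin{equation}\label{eq:split}
C\setminus\{w\}=C_j\sqcup D_k .
\end{equation}
So $w$ is determined by $(j,k)$, and $H$ is simple. We identify $C$ with $E(H)$. Edges with a common end lie in a common stable set $T_j$ or $T'_k$.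

Equation \eqref{eq:split} compares a set on the left with a set on the right. To compare along paths of $H$, replace $D_k$ by its complement: put $\sigma(\ell_j)=C_j$ and $\sigma(r_k)=C\setminus D_k$. Then for every edge $w=\ell_jr_k$,
\begin{equation}\label{eq:sigma}
\sigma(r_k)=\sigma(\ell_j)\sqcup\{w\}.
\end{equation}
Thus, as one walks along $H$, the membership of $w$ in $\sigma$ changes when $w$ itself is traversed, and at no other time. If $H$ had a cycle, then going once around it would change the membership of an edge $w$ of the cycle exactly once, which is impossible. So $H$ is a forest, and it has $2\omega-(2\omega-2)=2$ components $H_1,H_2$. This proves (ii). Moreover, \eqref{eq:sigma} gives the following rule.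
\begin{itemize}
\item If the edge $w$ and the vertex $h$ are in the same component, then $w\in\sigma(h)$ if and only if $h$ lies on the side of the right end of $w$.
\item On the component not containing $w$, the membership of $w$ in $\sigma$ is constant.
\end{itemize}

\textbf{Step 3: sizes.} What the rule leaves open is which constants occur in its second part. We determine them by counting. Let $H_s$ have $a_s$ left and $b_s$ right vertices; then
\[
a_1+a_2=b_1+b_2=\omega,\qquad |E(H_s)|=a_s+b_s-1 .
\]
By the rule, the number $f_1=|\sigma(h)\cap E(H_2)|$ is the same for all $h\in H_1$, and $f_2=|\sigma(h)\cap E(H_1)|$ is the same for all $h\in H_2$. Put $g_1=|E(H_2)|-f_1$ and $g_2=|E(H_1)|-f_2$. Let $\ell_j\in H_s$ and root $H_s$ at $\ell_j$. By the rule, an edge of $H_s$ is in $C_j$ if and only if its left end is farther from $\ell_j$, that is, if it is the parent edge of a left vertex. Every left vertex except the root has one parent edge, so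
\begin{equation}\label{eq:sizes}
|C_j|=a_s-1+f_s\ \ (\ell_j\in H_s),\qquad |D_k|=b_s-1+g_s\ \ (r_k\in H_s);
\end{equation}
the second equation is obtained in the same way from $D_k=C\setminus\sigma(r_k)$. Since $V_1\sqcup C_j$ and $V_2\sqcup D_k$ are disjoint unions of $\omega$-cliques,
\begin{equation}\label{eq:mod}
|C_j|\equiv-|V_1|,\qquad |D_k|\equiv-|V_2|\pmod\omega
\end{equation}
for all $j,k$. Each vertex of $V_1$ is in $\omega$ of the $\omega$-cliques, all with index in $\mathcal K_1$. Hence
\begin{equation}\label{eq:sum}
\sum_j|C_j|=\sum_{i\in\mathcal K_1}|K_i\cap C|=\omega N_1-\omega|V_1|=\omega(\omega-1),\qquad \sum_k|D_k|=\omega(\omega-1).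
\end{equation}

\textbf{Step 4: the constants.} We claim that, with suitable naming of $H_1,H_2$,
\begin{equation}\label{eq:claim}
a_1=b_1+1,\qquad b_2=a_2+1,\qquad f_1=|E(H_2)|,\qquad f_2=0 .
\end{equation}

\emph{Case 1: $a_1,a_2,b_1,b_2\ge1$.} Put $s_i=a_i+f_i$. By \eqref{eq:sizes}, $|C_j|=s_i-1$ for $\ell_j\in H_i$. So \eqref{eq:sum} becomes $a_1s_1+a_2s_2=\omega^2$, \eqref{eq:mod} gives $s_1\equiv s_2\pmod\omega$, and $|s_1-s_2|\le2\omega-2$ because $0\le|C_j|\le2\omega-2$. So $s_1-s_2\in\{0,\omega,-\omega\}$.
If $s_1=s_2$, both equal $\omega$ and $(f_1,f_2)=(a_2,a_1)$.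
If $s_1=s_2+\omega$, then $\omega s_2+a_1\omega=\omega^2$, so $s_2=a_2$ and $s_1=a_2+\omega=a_1+2a_2$, and $(f_1,f_2)=(2a_2,0)$.
If $s_2=s_1+\omega$, then $(f_1,f_2)=(0,2a_1)$ by symmetry. The same computation with $b_i,g_i$ gives
\[
(g_1,g_2)\in\{(b_2,b_1),\ (2b_2,0),\ (0,2b_1)\}.
\]
In addition, $f_1+g_1=a_2+b_2-1$ and $f_2+g_2=a_1+b_1-1$.

Suppose $(f_1,f_2)=(a_2,a_1)$. Then $(g_1,g_2)=(b_2-1,b_1-1)$. As $b_2-1$ is neither $b_2$ nor $2b_2$, we must have $(g_1,g_2)=(0,2b_1)$, but $2b_1\ne b_1-1$, a contradiction. So after possibly interchanging the names of $H_1$ and $H_2$ we have $(f_1,f_2)=(2a_2,0)$. Then $g_1=b_2-a_2-1<b_2$, so again $(g_1,g_2)=(0,2b_1)$. Now $g_1=0$ means $f_1=|E(H_2)|$ and $b_2=a_2+1$, and $2b_1=f_2+g_2=a_1+b_1-1$ gives $a_1=b_1+1$.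

\emph{Case 2: some component has no left vertex.} Being connected, it is a single right vertex. Call it $H_2$. So $a_2=0$, $b_2=1$, $a_1=\omega$, $b_1=\omega-1$, $E(H_2)=\emptyset$ and $f_1=g_1=0$. By \eqref{eq:sizes}, the $\omega-1$ right vertices of $H_1$ have $|D_k|=\omega-2$. So by \eqref{eq:sum} the right vertex $r_k$ of $H_2$ has $|D_k|=\omega(\omega-1)-(\omega-1)(\omega-2)=2\omega-2=|E(H_1)|$. Hence $D_k=C$ and $f_2=0$.

\emph{Case 3: some component has no right vertex.} It is a single left vertex. Call it $H_1$. So $a_1=1$, $b_1=0$, $a_2=\omega-1$, $b_2=\omega$, $E(H_1)=\emptyset$ and $f_2=0$. By \eqref{eq:sizes}, the $\omega-1$ left vertices of $H_2$ have $|C_j|=\omega-2$. So by \eqref{eq:sum} the left vertex of $H_1$ has $|C_j|=\omega(\omega-1)-(\omega-1)(\omega-2)=2\omega-2=|E(H_2)|$. Hence $f_1=|E(H_2)|$. This proves the claim.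

\textbf{Step 5: proof of (iv).} By \eqref{eq:claim}, $\sigma(h)\supseteq E(H_2)$ for $h\in H_1$ and $\sigma(h)\cap E(H_1)=\emptyset$ for $h\in H_2$. With the first part of the rule this gives the four descriptions in (iv). Put $a=a_1$ and $b=b_2$. By \eqref{eq:claim}, $a,b\ge1$ and $a+b=a_1+a_2+1=\omega+1$. Also $|E(H_2)|=a_2+b_2-1=2a_2$ and $|E(H_1)|=2b_1$. For $\ell_j\in H_1$ we get $|C_j|=a-1+2a_2=a-1+2(\omega-a)=2\omega-1-a$, so $|V_1|\equiv a+1$ by \eqref{eq:mod}. For $r_k\in H_2$ we get $|D_k|=b-1+2b_1=2\omega-1-b$, so $|V_2|\equiv b+1\pmod\omega$.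

\textbf{Step 6: proof of (iii).} It remains to see that all right vertices of $H_1$ and all left vertices of $H_2$ have degree $2$. First we show that \emph{every $w\in C$ lies in a clique $K_i$ with $i\in\mathcal K_1$ and in a clique $K_i$ with $i\in\mathcal K_2$.} Delete from $G$ all edges that are in no $\omega$-clique. The result $G'$ is still an $(\alpha,\omega)$-graph, since the cliques and stable sets of all the partitions survive. If $w$ were in no $K_i$ with $i\in\mathcal K_1$, it would have no neighbor in $V_1$ in $G'$, and $C\setminus\{w\}$ would separate $V_1$ from $V_2\cup\{w\}$ in $G'$. This contradicts Theorem~\ref{thm:bound} for $G'$, as $|C\setminus\{w\}|=2\omega-3$. The same argument works for $\mathcal K_2$.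

Let $w=\ell r\in E(H_1)$. The number of $i\in\mathcal K_1$ with $w\in K_i$ is the number of $j$ with $w\in C_j$, and by (iv) this is the number of left vertices of $H_1$ on the side of $r$. It is positive, so $r$ is not a leaf. Since $a_1\ge1$ and $H_1$ is connected, no right vertex of $H_1$ is isolated. So all $b_1$ right vertices of $H_1$ have degree at least $2$. Their degrees add up to $|E(H_1)|=2b_1$, so all are equal to $2$. Similarly, for $w=\ell r\in E(H_2)$ the number of $i\in\mathcal K_2$ with $w\in K_i$ is the number of $k$ with $w\in D_k$, that is, the number of right vertices of $H_2$ on the side of $\ell$. So $\ell$ is not a leaf; as $b_2\ge1$, all $a_2$ left vertices of $H_2$ have degree at least $2$, and since the degrees add up to $|E(H_2)|=2a_2$, exactly $2$. A tree in which all vertices of one color class have degree $2$ is the subdivision of a tree on the other class. This proves (iii).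
\end{proof}

\begin{remark}
If $C$ is a union of two cliques, then by (ii) no vertex of $H$ is on three edges, so $\Theta_1$ and $\Theta_2$ are paths. In particular, this is so for the cutsets described in the conjecture.
\end{remark}

\section{Counterexamples from trees}\label{sec:construction}

\subsection{From a tree to a family of sets}

We look for graphs in which $V_1$ is a single vertex $v$. Then $a\equiv0\pmod\omega$ and $1\le a\le\omega$, so $a=\omega$ and $b=1$: the cutset is carried by one tree $\Theta_1$ with $\omega$ vertices. Each family $\mathcal P_j$ is a single clique containing $v$, so the vertices of $\Theta_1$ correspond to the $\omega$-cliques at $v$. By (iv), an edge $e$ of $\Theta_1$ carries two vertices of $C$, of which one lies in the cliques on one side of $e$ and the other in the cliques on the other side.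

Now represent vertices by sets of points as in Lemma~\ref{lem:sets}, where points correspond to $\omega$-cliques. Then $v$ becomes a set $K$ of $\omega$ points, the vertices of $\Theta_1$, and the two vertices of $C$ carried by $e$ become sets $F',F''$ with $K\cap F'$ and $K\cap F''$ the two sides of $e$. This suggests the following plan. Start with set systems $M(p),S(p)$ on $\mathbb Z_N$ with parameters $\alpha-1$ and $\omega$. Choose $\omega-1$ of the sets $M(p)$, one for each edge of the tree, split each as $R\sqcup Q$, and enlarge $R$ and $Q$ by the two sides of the corresponding edge to sets of size $\omega$. Each $S(q)$ receives one additional point of $K$, chosen so that its intersections with the split sets remain correct. We carry this out for trees consisting of $k$ paths with a common end $c$.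

\subsection{The sets}

Let $\alpha,\omega\ge3$, $\alpha_0=\alpha-1\ge2$ and $N=\alpha_0\omega+1$. For $p\in\mathbb Z_N$ let
\[
S(p)=\{p+1,\dots,p+\alpha_0\},\qquad M(p)=\{p+1+j\alpha_0:1\le j\le\omega\}.
\]
The element of $M(p)$ with $j=\omega$ is $p$. Cyclically consecutive elements of $M(p)$ differ by $\alpha_0$, except that the step from $p$ to $p+1+\alpha_0$ is $\alpha_0+1$. So $\alpha_0$ consecutive points always contain exactly one point of $M(p)$, unless they are the $\alpha_0$ points $S(p)$ inside the long step, which contain none: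
\begin{equation}\label{eq:web}
|M(p)\cap S(q)|=1-[p=q].
\end{equation}

Choose $k$ with $2\le k\le\min(\alpha,\omega-1)$, positive integers $m_1,\dots,m_k$ with sum $\omega-1$ (the lengths of the paths), and positive integers $g_1,\dots,g_k$ with sum $\alpha_0+1=\alpha$. The upper bound on $k$ is exactly what makes these choices possible. Cut the cycle $\mathbb Z_N$ into consecutive pieces: block $1$, gap $G_1$, block $2$, gap $G_2$, \dots, block $k$, gap $G_k$, where block $s$ has $m_s\alpha_0$ points and $|G_s|=g_s$. The total is $(\omega-1)\alpha_0+\alpha_0+1=N$. Split block $s$ into consecutive intervals $I_{s,1},\dots,I_{s,m_s}$ of $\alpha_0$ points, with first points $\beta_{s,1},\dots,\beta_{s,m_s}$, and let $\beta_{s,m_s+1}=\beta_{s,1}+m_s\alpha_0$ be the first point of $G_s$ (Figure~\ref{fig:blocks}).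

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\foreach \x/\t in {0/1,2.2/2,4.4/3} {
  \draw (\x,0) rectangle (\x+2.2,0.6);
  \node at (\x+1.1,0.3) {$I_{s,\t}$};
}
\draw[dashed] (6.6,0) rectangle (8.2,0.6); \node at (7.4,0.3) {$G_s$};
\draw (8.2,0) rectangle (10.4,0.6); \node at (9.3,0.3) {$I_{s+1,1}$};
\node at (10.9,0.3) {$\cdots$}; \node at (-0.5,0.3) {$\cdots$};
\foreach \x/\l in {2.4/2,4.6/3,6.8/4} { \fill (\x,0.12) circle (2pt); \node[below] at (\x,-0.05) {$\beta_{s,\l}$}; }
\draw (0.2,0.12) circle (2pt); \node[below] at (0.2,-0.05) {$\beta_{s,1}$};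
\draw (8.4,0.12) circle (2pt); \node[below] at (8.4,-0.05) {$\beta_{s+1,1}$};
\end{tikzpicture}
\caption{A part of the cycle $\mathbb Z_N$ for $m_s=3$: block $s$ consists of three intervals of $\alpha_0$ points and is followed by the gap $G_s$ of $g_s$ points. The first points $\beta_{s,2},\beta_{s,3},\beta_{s,4}$ (filled) belong to the set $\mathcal B$ used to define $w(q)$; the points $\beta_{s,1}$ and $\beta_{s+1,1}$ (open) do not.}
\label{fig:blocks}
\end{figure}

Put $p_{s,t}=\beta_{s,t}-1$ for $1\le t\le m_s$. We call these $\omega-1$ points \emph{special}. Then $I_{s,t}=S(p_{s,t})$. Put $M_{s,t}=M(p_{s,t})=\{\beta_{s,t}+j\alpha_0:1\le j\le\omega\}$ and split this set into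
\[
R_{s,t}=\{\beta_{s,\tau}:t<\tau\le m_s+1\}\subseteq M_{s,t},\qquad Q_{s,t}=M_{s,t}\setminus R_{s,t}.
\]
Let $K=\{c\}\cup\{u_{s,t}:1\le s\le k,\ 1\le t\le m_s\}$ be a set of $\omega$ new points, and put $u_{s,0}=c$ for all $s$. Think of $K$ as a tree with the edges $u_{s,t-1}u_{s,t}$. The two sides of this edge are
\[
B_{s,t}=\{u_{s,\tau}:t\le\tau\le m_s\},\qquad A_{s,t}=K\setminus B_{s,t}.
\]
Note that $|B_{s,t}|=|R_{s,t}|=m_s-t+1$. Let $P=\mathbb Z_N\cup K$, so that $|P|=N+\omega=\alpha\omega+1$.

It remains to assign a point of $K$ to each $S(q)$. Let $\mathcal B=\{\beta_{s,t}:1\le s\le k,\ 2\le t\le m_s+1\}$ be the union of all $R_{s,t}$. Cyclically consecutive points of $\mathcal B$ differ by $\alpha_0$ (same $s$) or by $g_s+\alpha_0$ (from $\beta_{s,m_s+1}$ to $\beta_{s+1,2}$, indices $s$ modulo $k$). So each $S(q)$ contains at most one point of $\mathcal B$. Let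
\[
w(q)=u_{s,t-1}\ \text{ if } S(q)\cap\mathcal B=\{\beta_{s,t}\},\qquad w(q)=c\ \text{ if } S(q)\cap\mathcal B=\emptyset .
\]
Now $S(q)$ meets $R_{s,t}$ if and only if it contains some $\beta_{s,\tau}$ with $t<\tau\le m_s+1$, that is, if $w(q)=u_{s,\tau-1}$ with $t\le\tau-1\le m_s$. In other words,
\begin{equation}\label{eq:w}
|S(q)\cap R_{s,t}|=[\,w(q)\in B_{s,t}\,].
\end{equation}
Also $w(p_{s,t})=u_{s,t-1}$, because the only candidate for a point of $\mathcal B$ in $S(p_{s,t})=I_{s,t}$ is its first point $\beta_{s,t}$, which is in $\mathcal B$ exactly when $t\ge2$.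

Let $T_q=S(q)\cup\{w(q)\}$ for all $q\in\mathbb Z_N$ and $\Gamma=G_1\cup\dots\cup G_k$; so $|T_q|=|\Gamma|=\alpha$. Consider the following $1+2(\omega-1)+N-(\omega-1)=N+\omega$ pairs $(F,T)$:
\begin{enumerate}
\item[(1)] $F=K$, $T=\Gamma$;
\item[(2)] $F'_{s,t}=A_{s,t}\cup R_{s,t}$, $T'_{s,t}=I_{s,t}\cup\{u_{s,t}\}$;
\item[(3)] $F''_{s,t}=B_{s,t}\cup Q_{s,t}$, $T''_{s,t}=T_{p_{s,t}}=I_{s,t}\cup\{u_{s,t-1}\}$;
\item[(4)] $F_p=M(p)$, $T_p$, for each non-special $p$.
\end{enumerate}
All $F$ have size $\omega$ and all $T$ have size $\alpha$.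

\begin{proposition}\label{prop:construction}
These pairs satisfy the hypothesis of Lemma~\ref{lem:sets}. In the resulting $(\alpha,\omega)$-graph $\Delta$, whose vertices are the sets $F$, the vertex $v=K$ has exactly the $2\omega-2$ neighbors $F'_{s,t},F''_{s,t}$, and $N(v)$ is a cutset.
\end{proposition}

\begin{proof}
We compute all intersections.

\emph{The sets $T_q$, $q\in\mathbb Z_N$.} We have $|T_q\cap K|=1$, and $|T_q\cap F_p|=1-[p=q]$ for non-special $p$ by \eqref{eq:web}. By \eqref{eq:w},
\[
|T_q\cap F'_{s,t}|=[w(q)\notin B_{s,t}]+[w(q)\in B_{s,t}]=1,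
\]
and by \eqref{eq:web} and \eqref{eq:w},
\[
|T_q\cap F''_{s,t}|=[w(q)\in B_{s,t}]+|S(q)\cap M_{s,t}|-|S(q)\cap R_{s,t}|=1-[q=p_{s,t}].
\]

\emph{The sets $T'_{s,t}$.} This set arises from $T_{p_{s,t}}$ by replacing $u_{s,t-1}$ by $u_{s,t}$. These two points lie in the same sets $B_{s',t'}$, except that $B_{s,t}$ contains only $u_{s,t}$. So the intersection sizes of $T'_{s,t}$ are those of $T_{p_{s,t}}$, except that $|T'_{s,t}\cap F'_{s,t}|=1-1=0$ and $|T'_{s,t}\cap F''_{s,t}|=0+1=1$. As $T_{p_{s,t}}$ meets all other $F$ exactly once, this is what we need.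

\emph{The set $\Gamma$.} We have $|\Gamma\cap K|=0$. The complement of $\Gamma$ in $\mathbb Z_N$ is the union of the $\omega-1$ disjoint intervals $I_{s,t}=S(p_{s,t})$. So by \eqref{eq:web},
\[
|\Gamma\cap M(p)|=\omega-\sum_{s,t}|M(p)\cap S(p_{s,t})|,
\]
which is $1$ for non-special $p$ and $2$ for special $p$. Further, $\Gamma\cap R_{s,t}=\{\beta_{s,m_s+1}\}$; here $g_s\ge1$ is used, so that $\beta_{s,m_s+1}\in G_s$. Hence $|\Gamma\cap F'_{s,t}|=1$ and $|\Gamma\cap F''_{s,t}|=2-1=1$.

So the hypothesis holds. Since $c\in A_{s,t}$ and $B_{s,t}\ne\emptyset$, all $F'_{s,t}$ and $F''_{s,t}$ meet $K$, while the sets $F_p\subseteq\mathbb Z_N$ do not. So $v=K$ has $2(\omega-1)$ neighbors and $N-(\omega-1)>0$ non-neighbors, and $N(v)$ is a cutset.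
\end{proof}

\paragraph{The smallest case with a branch vertex.} Let $\alpha=3$, $\omega=4$, $k=3$, and let all $m_s=g_s=1$. Then $N=9$; we drop the index $t$ and take $\beta_s=3(s-1)$. The special points are $8,2,5$. For example $M_1=M(8)=\{2,4,6,8\}$ splits into $R_1=\{2\}$ and $Q_1=\{4,6,8\}$. The thirteen sets $F$ are $v=\{c,u_1,u_2,u_3\}$ and
\begin{align*}
y_1&=F'_1=\{c,u_2,u_3,2\}, & y_2&=F_2'=\{c,u_1,u_3,5\}, & y_3&=F_3'=\{c,u_1,u_2,8\},\\
x_1&=F''_1=\{u_1,4,6,8\}, & x_2&=F''_2=\{u_2,0,2,7\}, & x_3&=F''_3=\{u_3,1,3,5\},\\
a_1&=M(0)=\{0,3,5,7\}, & a_2&=M(3)=\{1,3,6,8\}, & a_3&=M(6)=\{0,2,4,6\},\\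
b_1&=M(1)=\{1,4,6,8\}, & b_2&=M(4)=\{0,2,4,7\}, & b_3&=M(7)=\{1,3,5,7\}.
\end{align*}
Two of these sets intersect exactly when the vertices with the same names are adjacent in Section~\ref{sec:thirteen}. (The rotation of $\mathbb Z_9$ by $3$, with $u_i\mapsto u_{i+1}$, adds $1$ to all indices, so it suffices to compare $x_1,y_1,a_1,b_1$ with all other sets.) So the graph $\Delta$ is our first counterexample; the point $c$ corresponds to the clique $Q$ and $u_i$ to the clique $L_i$.

\begin{remark}
In general, the tree $\Theta_1$ of the cutset $N(v)$, with $V_1=\{v\}$, is the tree on $K$ with the edges $u_{s,t-1}u_{s,t}$ from which we started. Indeed, $s_p$ is the stable set of size $\alpha$ that misses $c_p$, so $\mathcal C(F)=\{c_p:p\in T\}$ for each pair $(F,T)$. The $\omega$-cliques containing $v$ are the $c_p$ with $p\in K$; the one belonging to $\mathcal C(F'_{s,t})$ has $p=u_{s,t}$, and the one belonging to $\mathcal C(F''_{s,t})$ has $p=u_{s,t-1}$. So these are the left ends of $F'_{s,t}$ and $F''_{s,t}$. For $p\in I_{s,t}$ the clique $c_p$ avoids $v$ and belongs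 to both $\mathcal C(F'_{s,t})$ and $\mathcal C(F''_{s,t})$. As the families $\mathcal Q_k$ are disjoint, $F'_{s,t}$ and $F''_{s,t}$ have the same right end.
\end{remark}

\subsection{Failure for \texorpdfstring{$\omega\ge4$}{omega >= 4} and \texorpdfstring{$\alpha\ge3$}{alpha >= 3}}

Take $k=\min(\alpha,\omega-1)\ge3$. The sets $T''_{1,1},\dots,T''_{k,1}$ all contain $u_{s,0}=c$, so $F''_{1,1},\dots,F''_{k,1}$ belong to the stable set $s_c$. Hence $N(v)$ contains a stable set of size $k=\min(\alpha,\omega-1)\ge3$ and is not a union of fewer than $k$ cliques. In particular it is not a union of two cliques, and the conjecture fails for $(\alpha,\omega)$. This proves the second part of Theorem~\ref{thm:range}.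

\subsection{Failure for \texorpdfstring{$\omega=3$}{omega = 3} and \texorpdfstring{$\alpha\ge4$}{alpha >= 4}}

Here $a+b=4$, so all trees are paths and there is no branch vertex to use. The counterexample is more subtle: its cutset $C$ is a union of two triangles with one vertex removed from each, but the two triangles cannot be chosen disjoint.

Take $k=2$, $m_1=m_2=1$ and $g_1,g_2\ge2$, which is possible since $g_1+g_2=\alpha\ge4$. We drop the index $t=1$. Let $\rho_s=\beta_s+\alpha_0$ be the first point of $G_s$. As $N=3\alpha_0+1$, we have $M_s=\{\rho_s,\ \beta_s+2\alpha_0,\ \beta_s-1\}$, so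
\[
F'_1=\{c,u_2,\rho_1\},\quad F'_2=\{c,u_1,\rho_2\},\quad F''_s=\{u_s\}\cup Q_s,\quad Q_s=\{\beta_s+2\alpha_0,\ \beta_s-1\},
\]
and $C=N(v)=\{F'_1,F'_2,F''_1,F''_2\}$. The vertices $F''_1,F''_2$ are non-adjacent (both are in $s_c$), and $F'_s,F''_s$ are non-adjacent (both are in $s_p$ for $p\in I_s$).

Suppose that $C=(K_1\setminus\{a\})\cup(L_1\setminus\{b\})$ with triangles $K_1\ni a$ and $L_1\ni b$. As $|C|=4$, the two parts are disjoint pairs of adjacent vertices, so they are $\{F''_1,F'_2\}$ and $\{F''_2,F'_1\}$. By Lemma~\ref{lem:sets}, a triangle containing $F''_1$ and $F'_2$ is $c_p$ with $p\in F''_1\cap F'_2$. This intersection contains $u_1$, and its only other possible element is $\rho_2$. But $\rho_2\notin Q_1$: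
\begin{itemize}
\item $\beta_1-1$ is the last point of $G_2$, and $\rho_2$ is the first, so they differ as $g_2\ge2$;
\item $\rho_2=\beta_2+\alpha_0=\beta_1+2\alpha_0+g_1\ne\beta_1+2\alpha_0$.
\end{itemize}
Similarly, $F''_2\cap F'_1$ contains $u_2$, its only other possible element is $\rho_1$, and $\rho_1\notin Q_2$:
\begin{itemize}
\item $\beta_2-1$ is the last point of $G_1$, and $\rho_1$ is the first, so they differ as $g_1\ge2$;
\item $\beta_2+2\alpha_0=\beta_1+3\alpha_0+g_1=\beta_1+g_1-1$, and this is not $\beta_1+\alpha_0=\rho_1$ because $0<g_1-1=\alpha_0-g_2<\alpha_0$.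
\end{itemize}
So $K_1,L_1$ must be $c_{u_1}$ and $c_{u_2}$, in some order. Both contain $v=K$, so they are not disjoint, and the conjecture fails.

Note that $C=(c_{u_1}\setminus\{v\})\cup(c_{u_2}\setminus\{v\})$, so without the disjointness condition this cutset would have the conjectured form. For $\alpha=3$ the argument breaks down: then $g_1=1$ or $g_2=1$, and if, say, $g_2=1$, then $\rho_2=\beta_1-1\in Q_1$, and $c_{\rho_2}$ is a triangle that contains $F''_1,F'_2$ and not $v$.

\section{The parameters for which the conjecture holds}\label{sec:small}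

If $\alpha\ge3$, $\omega\ge3$ and $(\alpha,\omega)\ne(3,3)$, then either $\omega\ge4$, or $\omega=3$ and $\alpha\ge4$, and Section~\ref{sec:construction} shows that the conjecture fails. To complete the proof of Theorem~\ref{thm:range}, we prove the conjecture in the remaining cases.

\subsection{The cases \texorpdfstring{$\omega=2$}{omega = 2} and \texorpdfstring{$\alpha=2$}{alpha = 2}}

\emph{$\omega=2$.} By Proposition~\ref{prop:facts} every vertex is on exactly two edges, and $G$ is connected by Theorem~\ref{thm:bound}. So $G$ is a cycle of length $2\alpha+1\ge5$. A cutset with two elements consists of non-adjacent vertices $x,y$. Let $x^+,y^+$ be their clockwise neighbors. Then $K=\{x,x^+\}$ and $L=\{y,y^+\}$ are disjoint and $C=(K\setminus\{x^+\})\cup(L\setminus\{y^+\})$.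

\emph{$\alpha=2$.} The complement of $G$ is an $(\omega,2)$-graph, so by the previous case it is the cycle on $\mathbb Z_n$ with $n=2\omega+1\ge5$. If $|C|=2\omega-2$, then $G-C$ has three vertices and is disconnected, so one of them is non-adjacent in $G$, hence adjacent in the cycle, to the two others. We may assume $V\setminus C=\{-1,0,1\}$, so $C=\{2,\dots,2\omega-1\}$. The sets $K=\{1,3,\dots,2\omega-1\}$ and $L=\{2,4,\dots,2\omega\}$ are stable in the cycle (steps of $2$, and a last step of $3$). So they are disjoint $\omega$-cliques of $G$, and $C=(K\setminus\{1\})\cup(L\setminus\{2\omega\})$.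

\subsection{The case \texorpdfstring{$\alpha=\omega=3$}{alpha = omega = 3}}

Now $n=10$, $|C|=4$ and $|V_1|+|V_2|=6$. We use Theorem~\ref{thm:structure} with $a+b=4$. By the symmetry between $V_1$ and $V_2$ we may assume that $(a,b)=(2,2)$ or $(3,1)$. No triangle lies inside $C$, since $N_0=0$. Recall that $T_j\cap C$ is the set of edges of $H$ at $\ell_j$, and $T'_k\cap C$ the set of edges at $r_k$.

\paragraph{Case $(a,b)=(2,2)$.} Here $|V_1|\equiv|V_2|\equiv0\pmod3$, so $|V_1|=|V_2|=3$. Let $H_1$ be the path $\ell_1r_1\ell_2$ with edges $p=\ell_1r_1$ and $q=\ell_2r_1$, and $H_2$ the path $r_2\ell_3r_3$ with edges $t=\ell_3r_2$ and $u=\ell_3r_3$. By (iv), $C_1=\{q,t,u\}$, $C_2=\{p,t,u\}$ and $C_3=\emptyset$. The vertices $t,u$ are non-adjacent in $G$.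

Since $\mathcal P_3$ partitions $V_1\sqcup C_3=V_1$ into triangles, $V_1$ is a triangle. The family $\mathcal P_1$ consists of two triangles partitioning $V_1\cup\{q,t,u\}$, each meeting $V_1$. If one of them were $V_1$, the other would lie inside $C$. So one of them has one vertex in $V_1$ and two in $C$, namely $q,t$ or $q,u$. By the symmetry between $t$ and $u$ (that is, between $r_2$ and $r_3$) we may assume
\[
\mathcal P_1=\bigl\{\{q,t,x\},\ \{u\}\cup(V_1\setminus\{x\})\bigr\},\qquad x\in V_1 .
\]
In the same way, $\mathcal P_2$ is one of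
\[
\bigl\{\{p,t,y\},\ \{u\}\cup(V_1\setminus\{y\})\bigr\},\qquad \bigl\{\{p,u,y\},\ \{t\}\cup(V_1\setminus\{y\})\bigr\},\qquad y\in V_1 .
\]
Every triangle meeting $V_1$ meets each of $T'_1\ni p,q$, $T'_2\ni t$ and $T'_3\ni u$ exactly once. So $x\in T'_3$. In the first alternative also $y\in T'_3$; since the triangle $V_1$ meets $T'_3$ only once, $x=y$. But then $\{u\}\cup(V_1\setminus\{x\})$ belongs to both $\mathcal P_1$ and $\mathcal P_2$, a contradiction. So the second alternative holds, $y\in T'_2$, and therefore $x\ne y$. Then $K=\{q,t,x\}$ and $L=\{p,u,y\}$ are disjoint triangles, and $C=(K\setminus\{x\})\cup(L\setminus\{y\})$.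

\paragraph{Case $(a,b)=(3,1)$.} Here $H_1$ is a path $\ell_1r_1\ell_2r_2\ell_3$ with edges
\[
e_1=\ell_1r_1,\qquad e_2=\ell_2r_1,\qquad e_3=\ell_2r_2,\qquad e_4=\ell_3r_2,
\]
and $H_2=\{r_3\}$. By (iv), $C_1=\{e_2,e_4\}$, $C_2=\{e_1,e_4\}$, $C_3=\{e_1,e_3\}$ and $D_3=C$. The pairs $e_1e_2$, $e_2e_3$, $e_3e_4$ are non-edges of $G$. Moreover $|V_1|\equiv1$ and $|V_2|\equiv2\pmod3$, so $(|V_1|,|V_2|)$ is $(4,2)$ or $(1,5)$.

\emph{$|V_2|=2$.} The family $\mathcal Q_3$ consists of two triangles partitioning $V_2\cup C$, each meeting $V_2$. So each has one vertex in $V_2$ and two in $C$. Since $e_2$ is adjacent neither to $e_1$ nor to $e_3$, the triangles are $K=\{e_2,e_4,y\}$ and $L=\{e_1,e_3,x\}$ with $V_2=\{x,y\}$. They are disjoint, and $C=(K\setminus\{y\})\cup(L\setminus\{x\})$.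

\emph{$V_1=\{v\}$, $|V_2|=5$.} Now $\mathcal P_1=\{\{v,e_2,e_4\}\}$ and $\mathcal P_3=\{\{v,e_1,e_3\}\}$. Both triangles contain $v$, so we need a triangle from the other side. The vertex $e_1$ is in $C_2$ and $C_3$ but not in $C_1$. So of the three triangles containing it, two meet $V_1$, and exactly one, say $\tau$, meets $V_2$. We claim that $e_4\notin\tau$.

The set $T_1$ satisfies $T_1\cap C=\{e_1\}$ and meets each of the $N_2=|V_2|+2=7$ triangles meeting $V_2$ exactly once. Counting these incidences at the vertices of $T_1$ gives $1+3|T_1\cap V_2|=7$. So there is a vertex $z\in T_1\cap V_2$. The only member of $\mathcal C(z)$ meeting $V_1$ is the member $\{v,e_2,e_4\}$ of $\mathcal P_1$. So $\mathcal C(z)$ covers $e_1$ by a triangle meeting $V_2$, that is, by $\tau$, and $\tau$ is disjoint from $\{v,e_2,e_4\}$. This proves the claim.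

Now $\mathcal Q_3$ partitions the nine vertices of $V_2\cup C$ into three triangles, each meeting $V_2$. They cover the four vertices of $C$, so one of them has the form $\{e,e',x\}$ with $e,e'\in C$ and $x\in V_2$. The pairs in $C$ not excluded by the list of non-edges are $e_1e_3$, $e_2e_4$ and $e_1e_4$, and the last one would give $\{e_1,e_4,x\}=\tau$, contrary to the claim. If $\{e,e'\}=\{e_1,e_3\}$, take $K=\{e_1,e_3,x\}$ and $L=\{v,e_2,e_4\}$. If $\{e,e'\}=\{e_2,e_4\}$, take $K=\{e_2,e_4,x\}$ and $L=\{v,e_1,e_3\}$. In both cases $K\cap L=\emptyset$ and $C=(K\setminus\{x\})\cup(L\setminus\{v\})$.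

This completes the proof of Theorem~\ref{thm:range}.

\begin{thebibliography}{9}
\bibitem{conn} \emph{The Connectivity of Minimal Imperfect Graphs}, \url{http://pagesperso.g-scop.grenoble-inp.fr/~seboa/sebo_files/papers/jgtconn96.pdf}.
\end{thebibliography}

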